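\title{Perfect 1-factorizations of non-bipartite 4-regular circulant graphs}

\begin{abstract}
A 1-factorization of a graph is perfect if the union of every two of its 1-factors is a Hamilton cycle. We prove that a 4-regular circulant graph $\operatorname{Circ}(n,\{d_1,d_2\})$ of even order $n>6$, with $d_1$ and $d_2$ of opposite parity, has no perfect 1-factorization. The same holds for every non-bipartite 4-regular Cayley graph $\operatorname{Cay}(A,\{\pm a,\pm b\})$ of an abelian group $A=\langle a,b\rangle$ of even order $n>6$. In fact at most four of the six unions are Hamilton cycles when $n\ge 10$, and at most five when $n=8$, and these bounds are sharp. The proof lifts the graph to the square lattice, attaches a height function to each 1-factor, and counts unit squares in two ways.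
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{1-factor} (perfect matching) of a graph $G$ is a 1-regular spanning subgraph, and a \emph{1-factorization} of $G$ is a partition of its edge set into 1-factors. A 1-factorization $\{F_1,F_2,F_3,F_4\}$ of a 4-regular graph is the same as a coloring of the edges with $1,2,3,4$ in which every vertex sees all four colors. The union $F_i\cup F_j$ of two factors is a spanning disjoint union of cycles along which the colors $i$ and $j$ alternate. We call the pair $\{i,j\}$ \emph{Hamiltonian} if this union is a single cycle, that is, a Hamilton cycle of $G$. The 1-factorization is \emph{perfect} (a \emph{P1F}) if every pair is Hamiltonian.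

For an integer $n$ and a set $D$ of integers, the \emph{circulant graph} $\operatorname{Circ}(n,D)$ has vertex set $\mathbb Z_n$, with $x$ and $y$ adjacent if and only if $x-y\equiv\pm d\pmod n$ for some $d\in D$. For $1\le d_1<d_2<n/2$ the graph $\operatorname{Circ}(n,\{d_1,d_2\})$ is 4-regular. Which of these graphs have a P1F? A 1-factor exists only if $n$ is even, and then the parities of $d_1$ and $d_2$ split the question into three cases.

If both are even, every edge joins two vertices of the same parity, so the graph is disconnected and has no Hamilton cycle. If both are odd, the graph is bipartite and has a natural 1-factorization, into the matchings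
\[
M_d=\bigl\{\{x,x+d\}: x \text{ even}\bigr\},\qquad d\in\{\pm d_1,\pm d_2\}.
\]
Two steps along $M_d\cup M_{d'}$ lead from an even vertex $x$ to $x+d-d'$, so this union is a Hamilton cycle exactly when $d-d'$ generates the subgroup of even residues. If $n=2p$ with $p$ prime, that subgroup has prime order and the factorization is perfect; for instance, $\operatorname{Circ}(10,\{1,3\})$ has a P1F.

In the remaining case one difference is odd and the other is even. An even difference joins vertices of equal parity, so the construction above is not available. The smallest graph of this kind, $\operatorname{Circ}(6,\{1,2\})$, does have a P1F (Section~\ref{sec:family}). It is conjectured in~\cite{source} that there is no larger example, and we prove this conjecture.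

\begin{theorem}\label{thm:circ}
Let $n>6$ be even, and let $G=\operatorname{Circ}(n,\{d_1,d_2\})$ be a 4-regular circulant graph, $1\le d_1<d_2<n/2$, with one of $d_1,d_2$ odd and the other even. Then $G$ has no P1F.
\end{theorem}

The property that matters is that $G$ is not bipartite; the group need not be cyclic. Let $A$ be a finite abelian group of even order $n$, written additively and generated by two elements $a,b$ such that $a,-a,b,-b$ are distinct. The \emph{Cayley graph} $\operatorname{Cay}(A,\{\pm a,\pm b\})$ has vertex set $A$, with $x$ and $y$ adjacent if and only if $x-y\in\{\pm a,\pm b\}$. It is a connected simple 4-regular graph, so $n\ge5$, and hence $n\ge6$.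

\begin{theorem}\label{thm:main}
Let $A,a,b,n$ be as above and $G=\operatorname{Cay}(A,\{\pm a,\pm b\})$. If $G$ is not bipartite and has a P1F, then $n=6$.
\end{theorem}

The graph $\operatorname{Circ}(10,\{1,3\})$ shows that the hypothesis ``not bipartite'' cannot be dropped. How close to perfect can a 1-factorization come? The method gives a sharp answer.

\begin{theorem}\label{thm:sharp}
Let $G=\operatorname{Cay}(A,\{\pm a,\pm b\})$ be as in Theorem~\ref{thm:main} and not bipartite. Let $h$ be the number of Hamiltonian pairs among the six pairs of a 1-factorization of $G$. Then $h\le4$ if $n\ge10$, and $h\le5$ if $n=8$. These bounds are attained by $\operatorname{Circ}(n,\{1,2\})$ for every even $n\ge8$, and $\operatorname{Circ}(6,\{1,2\})$ has a P1F $(h=6)$.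
\end{theorem}

For $n=6$ the condition $1\le d_1<d_2<n/2$ leaves only $\{d_1,d_2\}=\{1,2\}$. Hence $\operatorname{Circ}(6,\{1,2\})$ is the only non-bipartite 4-regular circulant graph $\operatorname{Circ}(n,\{d_1,d_2\})$ of even order with a P1F.

The difficulty in the proof is that being a single cycle is a global property of one pair of colors, while the six pairs have to be compared. We draw $G$ on a torus, as a quotient of the square lattice with $n$ square faces, and attach to each color $i$ a height function $H_i$ on the faces. The difference $H_i-H_j$ jumps exactly across $F_i\cup F_j$, so the six pairs are described by four functions. An odd closed walk in $G$ fixes the heights modulo $1$ and singles out one color, called $4$. A Hamilton cycle that uses color $4$ must wind around the torus, and one that avoids color $4$ must bound a disc of exactly $\frac n2-1$ faces. In a P1F the three discs cover half of the faces twice and the other half not at all, so $3(\frac n2-1)=n$.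

\section{A family of 1-factorizations of $\operatorname{Circ}(n,\{1,2\})$}\label{sec:family}

We begin with the examples. They prove the second half of Theorem~\ref{thm:sharp}, and they suggest the first half.

Let $n=2m$ with $m\ge3$ and $G=\operatorname{Circ}(n,\{1,2\})$. This graph is not bipartite, since $0,1,2$ is a triangle. Put $u_k=2k$ and $w_k=2k+1$ for $k\in\mathbb Z_m$. The edges of difference $2$ are the \emph{rails} $u_ku_{k+1}$ and $w_kw_{k+1}$, and the edges of difference $1$ are the \emph{rungs} $u_kw_k$ and the \emph{diagonals} $w_ku_{k+1}$. Let $s=(s_0,\dots,s_{m-1})$ be a sequence in $\{1,2,3\}$, indexed by $\mathbb Z_m$, with $s_{k-1}\ne s_k$ for all $k\in\mathbb Z_m$. Give every diagonal the color $4$, give both rails $u_ku_{k+1}$ and $w_kw_{k+1}$ the color $s_k$, and give the rung $u_kw_k$ the color in $\{1,2,3\}\setminus\{s_{k-1},s_k\}$. Each of $u_k,w_k$ sees $s_{k-1}$ and $s_k$ on its rails, the third element of $\{1,2,3\}$ on its rung, and $4$ on its diagonal. So the color classes form a 1-factorization.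

\begin{proposition}\label{prop:family}
In this 1-factorization:
\begin{enumerate}
\item[(a)] the pairs $\{1,4\},\{2,4\},\{3,4\}$ are Hamiltonian;
\item[(b)] if $\{i,j,k\}=\{1,2,3\}$, then $\{i,j\}$ is Hamiltonian if and only if $k$ occurs exactly once in $s$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Fix $c\in\{1,2,3\}$. For each index $l$, exactly one of the following holds: $s_l=c$, or $s_{l-1}=c$, or the rung $u_lw_l$ has color $c$. So $\mathbb Z_m$ is partitioned into pairs $\{l,l+1\}$ with $s_l=c$ and singletons $\{l\}$ whose rung has color $c$. A pair gives the path $u_l\,u_{l+1}\,w_l\,w_{l+1}\,u_{l+2}$ with colors $c,4,c,4$, and a singleton gives the path $u_l\,w_l\,u_{l+1}$ with colors $c,4$. Each path starts at the first $u$-vertex of its block, visits all vertices of the block, and ends at the first $u$-vertex of the next block. Concatenating the paths once around $\mathbb Z_m$ gives a Hamilton cycle in $F_c\cup F_4$.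

(b) The rails between indices $l$ and $l+1$ belong to $F_i\cup F_j$ if and only if $s_l\ne k$, and the rung $u_lw_l$ belongs to it if and only if $k\in\{s_{l-1},s_l\}$. If $k$ does not occur in $s$, the union consists of all rails, which form two cycles. Suppose that $k$ occurs $r\ge1$ times, and let $t$ and $t'$ be cyclically consecutive occurrences, with $t'=t$ if $r=1$. The indices $t+1,\dots,t'$ are at least two in number, and the edges of $F_i\cup F_j$ on them form the cycle
\begin{equation}\label{eq:ladder}
u_{t+1}\,u_{t+2}\cdots u_{t'}\,w_{t'}\,w_{t'-1}\cdots w_{t+1}\,u_{t+1}.
\end{equation}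
So $F_i\cup F_j$ has $r$ cycles, and it is a Hamilton cycle if and only if $r=1$.
\end{proof}

\begin{proof}[Proof of the attainment claims in Theorem~\ref{thm:sharp}]
Take $s_0=3$ and, for $1\le k\le m-1$, take $s_k=1$ if $k$ is odd and $s_k=2$ if $k$ is even. Cyclically consecutive terms differ. The value $3$ occurs exactly once, so $h\ge4$ for every $m\ge3$. For $m=4$ we have $s=(3,1,2,1)$, in which $2$ also occurs exactly once, so $h\ge5$. For $m=3$ we have $s=(3,1,2)$, each value occurs exactly once, and $h=6$. Together with the upper bounds, proved in Section~\ref{sec:count}, this shows that the maximum of $h$ for $\operatorname{Circ}(n,\{1,2\})$ is $6$ for $n=6$, $5$ for $n=8$, and $4$ for even $n\ge10$.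
\end{proof}

Within this family $h$ equals $3$ plus the number of values that occur exactly once in $s$. Three such values force $m=3$. If two values occur exactly once, the third fills $m-2$ places, no two of them adjacent, with only two other terms to separate them; so $m\le4$. Theorem~\ref{thm:sharp} says that no 1-factorization of any non-bipartite $G$ does better than this family.

\section{Lifting to the square lattice}\label{sec:lattice}

Let $A,a,b,n,G$ be as in Theorem~\ref{thm:main}. Define
\[
\pi:\mathbb Z^2\to A,\qquad \pi(x,y)=xa+yb,\qquad L=\ker\pi .
\]
Since $a,b$ generate $A$, the subgroup $L$ has index $n$ in $\mathbb Z^2$. A vector $\lambda=(p,q)$ is \emph{even} or \emph{odd} according to the parity of $p+q$, and $\epsilon(\lambda)=(-1)^{p+q}$. The hypotheses ``$n$ even'' and ``$G$ not bipartite'' enter the proof only through the following condition on $L$.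

\begin{lemma}\label{lem:lattice}
\begin{enumerate}
\item[(a)] The following are equivalent: $G$ is bipartite; $L$ contains no odd vector; there is a homomorphism $\chi:A\to\mathbb Z_2$ with $\chi(a)=\chi(b)=1$.
\item[(b)] If $G$ is not bipartite, then after exchanging $a$ and $b$ if necessary,
\begin{equation}\label{eq:star}
L\subseteq2\mathbb Z\times\mathbb Z,\qquad\text{and $L$ contains a vector $\tau=(p,q)$ with $p$ even and $q$ odd.}
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(p,q)\in L$ is odd, then $|p|$ steps $\pm a$ followed by $|q|$ steps $\pm b$, with the signs of $p$ and $q$, form a closed walk of odd length, so $G$ is not bipartite. If $L$ contains no odd vector, then $(x,y)\mapsto x+y \bmod 2$ vanishes on $L$ and induces $\chi$. Given $\chi$, every edge joins $\chi^{-1}(0)$ to $\chi^{-1}(1)$, so $G$ is bipartite.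

(b) The group $A$ is a product of cyclic groups, one of which has even order, so $A$ maps onto $\mathbb Z_2$. Composing with $\pi$ gives a surjection $\mathbb Z^2\to\mathbb Z_2$ that vanishes on $L$ and on $(2\mathbb Z)^2$. Hence the image of $L$ in $\mathbb Z_2\times\mathbb Z_2$ lies in a subgroup of order $2$. By (a) the image contains $(0,1)$ or $(1,0)$, so it is generated by this element. Exchanging $a$ and $b$ exchanges the coordinates, and we may assume that the element is $(0,1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:circ} from Theorem~\ref{thm:main}]
If $G$ is disconnected, it has no Hamilton cycle and hence no P1F. Otherwise $d_1,d_2$ generate $\mathbb Z_n$, because the component of $0$ is the subgroup they generate, and $\pm d_1,\pm d_2$ are distinct, because $d_1<d_2<n/2<n-d_2<n-d_1$. One of $d_1,d_2$ has the form $2d$, and every homomorphism $\chi:\mathbb Z_n\to\mathbb Z_2$ has $\chi(2d)=2\chi(d)=0$. By Lemma~\ref{lem:lattice}(a), $G$ is not bipartite. Since $n>6$, Theorem~\ref{thm:main} shows that $G$ has no P1F.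
\end{proof}

From now on $G$ is not bipartite, \eqref{eq:star} holds, and $\{F_1,\dots,F_4\}$ is a 1-factorization of $G$.

Regard $\mathbb Z^2$ as the plane graph whose edges are the unit segments between lattice points. An oriented lattice edge from $v$ to $v+e$, with $e\in\{\pm(1,0),\pm(0,1)\}$, maps to the oriented edge of $G$ from $\pi(v)$ to $\pi(v)+\pi(e)$. Because $\pm a,\pm b$ are distinct, an oriented edge of $G$ determines $e$, which we call its \emph{displacement}, and determines $v$ modulo $L$. Thus the (oriented) edges of $G$ are the $L$-orbits of (oriented) lattice edges, every walk in $G$ lifts to a lattice walk from any lift of its first vertex, and the 1-factorization lifts to an $L$-periodic coloring $c$ of the lattice edges in which every lattice point sees all four colors.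

The \emph{face} $(x,y)$ is the unit square $[x,x+1]\times[y,y+1]$; it lies in \emph{column} $x$. There are $n$ orbits of faces under $L$. Since $L\subseteq2\mathbb Z\times\mathbb Z$, the parity of the column is constant on each orbit, and since $L$ has index $n/2$ in $2\mathbb Z\times\mathbb Z$,
\begin{equation}\label{eq:half}
\text{exactly $n/2$ face orbits lie in even columns, and $n/2$ in odd columns.}
\end{equation}
An oriented lattice edge has a left face and a right face, so an oriented edge of $G$ has a left and a right face orbit. In other words, $G$ is drawn on the torus $\mathbb R^2/L$ with $n$ square faces. We use the torus only as a guide; all arguments take place in the plane.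

\section{Height functions}\label{sec:height}

The lattice, unlike $G$, is bipartite: call a lattice point $(x,y)$ \emph{black} if $x+y$ is even and \emph{white} otherwise. Think of color $i$ as a flow that sends one unit along each edge of color $i$ from its black end to its white end. The flow that sends $\frac14$ along every edge has the same output at each black point and the same input at each white point. The difference of the two flows has no sources or sinks, so the amount of it that crosses a path of faces depends only on the ends of the path. This amount is the height.

Write $[\,\cdot\,]$ for $1$ if the enclosed statement is true and $0$ otherwise. For a step from a face $f$ to an adjacent face $f'$ across an edge $e$, put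
\[
\omega_i(f,f')=\pm\bigl(\tfrac14-[c(e)=i]\bigr),
\]
with sign $+$ if the black end of $e$ is on the left of the step and $-$ if it is on the right. In a step from $(x,y)$ to $(x+1,y)$ the left end of the crossed edge $e$ is $(x+1,y+1)$, and in a step from $(x,y)$ to $(x,y+1)$ it is $(x,y+1)$. Hence
\begin{equation}\label{eq:steps}
\begin{aligned}
\omega_i\bigl((x,y),(x+1,y)\bigr)&=(-1)^{x+y}\bigl(\tfrac14-[c(e)=i]\bigr),\\
\omega_i\bigl((x,y),(x,y+1)\bigr)&=-(-1)^{x+y}\bigl(\tfrac14-[c(e)=i]\bigr).
\end{aligned}
\end{equation}
Reversing a step exchanges left and right, so $\omega_i(f',f)=-\omega_i(f,f')$. In the four steps counterclockwise around a lattice point $v$, the point $v$ is always on the left, so the sign is constant; exactly one of the four crossed edges has color $i$, so the sum of $\omega_i$ is $\pm(4\cdot\frac14-1)=0$. Any walk of faces can be brought to the form ``first horizontal, then vertical, without backtracking'' by exchanging consecutive perpendicular steps and deleting pairs of opposite steps, and by the two facts just stated these moves do not change the sum of $\omega_i$. So the sum depends only on the ends of the walk, and there is a function $g_i$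 on the faces, unique up to an additive constant, with $g_i(f')-g_i(f)=\omega_i(f,f')$.

The function $g_i$ lives on the plane, and we want information on the $n$ face orbits. The odd vector $\tau$ provides it: it fixes the constant, and it rules out any drift of $g_i$ along $L$.

\begin{lemma}\label{lem:normal}
For each $i$ there is a constant $\kappa_i$ such that $H_i=g_i-\kappa_i$ satisfies
\[
H_i(f+\lambda)=\epsilon(\lambda)H_i(f)\qquad\text{for all faces $f$ and all }\lambda\in L .
\]
Moreover $H_1+H_2+H_3+H_4=0$.
\end{lemma}

\begin{proof}
Translation by $\lambda\in L$ preserves $c$, and it exchanges black and white exactly when $\lambda$ is odd. So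
\begin{equation}\label{eq:translate}
\omega_i(f+\lambda,f'+\lambda)=\epsilon(\lambda)\,\omega_i(f,f').
\end{equation}
For $\lambda=\tau$ this says that $g_i(f+\tau)+g_i(f)$ does not change in any step, so it is a constant $2\kappa_i$, and $H_i(f+\tau)=-H_i(f)$. For even $\lambda\in L$, \eqref{eq:translate} shows that $H_i(f+\lambda)-H_i(f)$ is a constant $\eta$. Evaluating at $f+\tau$ gives
\[
\eta=H_i(f+\lambda+\tau)-H_i(f+\tau)=-H_i(f+\lambda)+H_i(f)=-\eta,
\]
so $\eta=0$. An odd element of $L$ has the form $\tau+\lambda$ with $\lambda\in L$ even, and $H_i(f+\tau+\lambda)=H_i(f+\tau)=-H_i(f)$. Finally, every edge has exactly one color, so $\sum_i\omega_i=0$ and $\sum_iH_i$ is constant. This constant changes sign under translation by $\tau$, so it is $0$.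
\end{proof}

\begin{remark}
The lemma fails for bipartite graphs. Take $a=d_1$, $b=d_2$ both odd and let color $1$ be the matching $M_{d_1}$ of Section~\ref{sec:intro}, which lifts to the horizontal edges with black left end. From a face $(x,y)$ with $x+y$ even, two steps up change $g_1$ by $-\frac14+(\frac14-1)=-1$. So $g_1$ is unbounded, whereas Lemma~\ref{lem:normal} makes $|H_i|$ a function on finitely many orbits.
\end{remark}

For $i\ne j$ put $\varphi_{ij}=H_i-H_j$. The terms $\frac14$ cancel, so $\varphi_{ij}$ changes by $\pm1$ across an edge of color $i$ or $j$ and does not change across any other edge. By Lemma~\ref{lem:normal}, $\varphi_{ij}(f+\lambda)=\epsilon(\lambda)\varphi_{ij}(f)$, so $|\varphi_{ij}|$, like $|H_i|$, is a function on face orbits. Let $N_{ij}$ be the number of face orbits on which $\varphi_{ij}\ne0$. The six functions are tied together by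
\begin{equation}\label{eq:relations}
\varphi_{ij}+\varphi_{jk}=\varphi_{ik},\qquad \varphi_{14}+\varphi_{24}+\varphi_{34}=-4H_4,
\end{equation}
where the second identity holds because $H_1+H_2+H_3=-H_4$.

\section{The case $n=6$ by hand}\label{sec:six}

Take $A=\mathbb Z_6$, $a=1$, $b=2$, and the P1F given by $s=(3,1,2)$. The lattice $L=\{(p,q):p+2q\equiv0\pmod 6\}$ is generated by the odd vectors $(2,-1)$ and $(0,3)$, and the faces $(0,y),(1,y)$ with $y=0,1,2$ represent the six orbits. Rails lift to vertical edges, rungs to horizontal edges in even columns, and diagonals to horizontal edges in odd columns. Figure~\ref{fig:six} shows the coloring.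

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\foreach \x in {0,2,4} \fill[gray!25] (\x,0) rectangle (\x+1,2);
\draw[gray] (0,0) grid (6,2);
\foreach \x in {0,2,4} \draw[very thick] (\x,0) rectangle (\x+1,2);
\foreach \x/\y/\z in {0/0/1,2/0/2,4/0/3,0/1/2,2/1/3,4/1/1,0/2/3,2/2/1,4/2/2,
  1/0/4,3/0/4,5/0/4,1/1/4,3/1/4,5/1/4,1/2/4,3/2/4,5/2/4}
  \node[fill=white,inner sep=1.5pt,font=\scriptsize] at (\x+0.5,\y) {$\z$};
\foreach \x/\y/\z in {0/0/3,1/0/3,2/0/1,3/0/1,4/0/2,5/0/2,6/0/3,
  0/1/1,1/1/1,2/1/2,3/1/2,4/1/3,5/1/3,6/1/1}
  \node[fill=white,inner sep=1.5pt,font=\scriptsize] at (\x,\y+0.5) {$\z$};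
\foreach \x/\y/\z in {0/0/0,2/0/2,4/0/4,6/0/0,1/1/3,3/1/5,5/1/1,0/2/4,2/2/0,4/2/2,6/2/4}
  \node[circle,draw,fill=black,text=white,inner sep=1.5pt,font=\scriptsize] at (\x,\y) {$\z$};
\foreach \x/\y/\z in {1/0/1,3/0/3,5/0/5,0/1/2,2/1/4,4/1/0,6/1/2,1/2/5,3/2/1,5/2/3}
  \node[circle,draw,fill=white,inner sep=1.5pt,font=\scriptsize] at (\x,\y) {$\z$};
\foreach \x in {0,2,4} {
  \node at (\x+0.5,0.5) {$\tfrac18$}; \node at (\x+1.5,0.5) {$\tfrac38$};
  \node at (\x+0.5,1.5) {$-\tfrac18$}; \node at (\x+1.5,1.5) {$-\tfrac38$}; }
\end{tikzpicture}
\caption{A perfect 1-factorization of $\operatorname{Circ}(6,\{1,2\})$, lifted to the lattice points $(x,y)$ with $0\le x\le6$, $0\le y\le2$. The point $(x,y)$ is labeled $x+2y \bmod 6$ and is black when $x+y$ is even. Edges carry their colors, and squares carry the height $H_4$ of color $4$. The three thick rectangles are lifts of the Hamilton cycles with colors $\{1,3\}$, $\{1,2\}$, $\{2,3\}$; each encloses two squares.}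
\label{fig:six}
\end{figure}

To normalize the heights, use $(2,0)=(0,1)+(2,-1)$, which gives $H_i(2,0)=-H_i(0,1)$. From the face $(0,0)$, two steps right cross edges of colors $3$ and $1$, and one step up crosses an edge of color $2$. By \eqref{eq:steps},
\[
H_i(2,0)=H_i(0,0)-[i=3]+[i=1],\qquad H_i(0,1)=H_i(0,0)-\tfrac14+[i=2].
\]
Adding these gives $2H_i(0,0)=\frac14-[i=1]-[i=2]+[i=3]$. One step right from $(0,0)$ adds $\frac14-[i=3]$, and so
\[
(H_1,H_2,H_3,H_4)=\begin{cases}(-\frac38,-\frac38,\frac58,\frac18)&\text{at }(0,0),\\[2pt] (-\frac18,-\frac18,-\frac18,\frac38)&\text{at }(1,0).\end{cases}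
\]
Three features of this example are the three steps of the general proof.

\emph{One color is exceptional.} Modulo $1$, the heights $H_1,H_2,H_3$ agree and differ from $H_4$ by $\frac12$. Horizontal steps and vertical steps in even columns never cross color $4$, so \eqref{eq:steps} gives $H_4(x,y)=(-1)^y\frac18$ in even columns and $(-1)^y\frac38$ in odd columns.

\emph{The cycles that avoid color $4$ bound discs.} The three functions $\varphi_{12},\varphi_{13},\varphi_{23}$ vanish at $(1,0)$. They vanish on the whole column $1$, whose horizontal edges have color $4$, and hence on all odd columns, by translation by multiples of $(2,-1)$. A face in an even column is reached from an odd column across a vertical edge, and the left sides of $(0,0),(0,1),(0,2)$ have colors $3,1,2$. So $\varphi_{13}$ is nonzero exactly on the orbits of $(0,0)$ and $(0,1)$, the two faces inside the rectangle to which $F_1\cup F_3$ lifts. In the same way $\varphi_{12}$ is nonzero exactly on the orbits of $(0,1),(0,2)$, and $\varphi_{23}$ on those of $(0,2),(0,0)$. Each $N_{ij}$ equals $2=\frac n2-1$.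

\emph{The discs cover the faces with $|H_4|=\frac18$ twice and miss those with $|H_4|=\frac38$.} This gives $N_{12}+N_{13}+N_{23}=2\cdot3=n$.

For general $n$ we show that a P1F would again have $N_{ij}=\frac n2-1$ and $N_{12}+N_{13}+N_{23}=n$. These are compatible only for $n=6$.

\section{The exceptional color}\label{sec:residues}

Modulo $1$ the increments $\omega_i$ do not depend on the coloring, so $H_i\bmod1$ is determined by its value at one face. The vector $\tau$ leaves two possibilities for that value, and the relation $\sum_iH_i=0$ says how they are distributed among the colors.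

\begin{lemma}\label{lem:residues}
Let $r(x,y)=0,\frac14,\frac12,\frac34$ for $(x,y)\equiv(0,0),(1,0),(1,1),(0,1)\pmod2$ respectively. There are $\theta_i\in\{\frac18,\frac58\}$ such that $H_i\equiv\theta_i+r\pmod1$. Consequently:
\begin{enumerate}
\item[(a)] for each $i$, we have $H_i\equiv\pm\frac18\pmod 1$ on the columns of one parity and $H_i\equiv\pm\frac38\pmod1$ on the columns of the other parity;
\item[(b)] after renaming the colors, $\theta_1=\theta_2=\theta_3\equiv\theta_4+\frac12\pmod1$, so that $\varphi_{12},\varphi_{13},\varphi_{23}$ take values in $\mathbb Z$ and $\varphi_{14},\varphi_{24},\varphi_{34}$ take values in $\frac12+\mathbb Z$.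
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:steps}, modulo $1$ a step right from $(x,y)$ changes $H_i$ by $(-1)^{x+y}\frac14$ and a step up changes it by $-(-1)^{x+y}\frac14$. The increments of $r$ are the same modulo $1$:
\[
\begin{array}{c|cccc}
(x,y)\bmod2&(0,0)&(1,0)&(1,1)&(0,1)\\\hline
r(x+1,y)-r(x,y)&\frac14&-\frac14&\frac14&-\frac14\\[2pt]
r(x,y+1)-r(x,y)&\frac34&\frac14&-\frac14&-\frac34
\end{array}
\]
So $H_i-r$ is constant modulo $1$; call the constant $\theta_i$. Since $\tau\equiv(0,1)\pmod2$, comparing the faces $(0,0)$ and $(0,0)+\tau$ by Lemma~\ref{lem:normal} gives $\theta_i+\frac34\equiv-\theta_i$. Thus $2\theta_i\equiv\frac14$ and $\theta_i\equiv\frac18$ or $\frac58$.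

(a) We have $r\in\{0,\frac34\}$ in even columns and $r\in\{\frac14,\frac12\}$ in odd columns. If $\theta_i=\frac18$, the residues of $H_i$ are $\frac18,\frac78$ in even columns and $\frac38,\frac58$ in odd columns. If $\theta_i=\frac58$, they are $\frac58,\frac38$ in even columns and $\frac78,\frac18$ in odd columns.

(b) Let $t$ be the number of $i$ with $\theta_i=\frac58$. At the face $(0,0)$ we have $0=\sum_iH_i\equiv\sum_i\theta_i=\frac12+\frac t2$, so $t$ is odd. Hence three of the $\theta_i$ are equal and the fourth differs from them by $\frac12$. Finally $\varphi_{ij}\equiv\theta_i-\theta_j\pmod1$.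
\end{proof}

From now on the colors are named as in Lemma~\ref{lem:residues}(b). Combining part (a) with \eqref{eq:half},
\begin{equation}\label{eq:halfH}
\text{exactly $n/2$ face orbits have $H_4\equiv\pm\tfrac18$, and $n/2$ have $H_4\equiv\pm\tfrac38 \pmod1$.}
\end{equation}

\section{What a Hamiltonian pair does to the heights}\label{sec:ham}

Let $C=F_i\cup F_j$ be a Hamilton cycle and write $\varphi=\varphi_{ij}$. Orient $C$, and let $\mu$ be the sum of the displacements of its $n$ edges, that is, the vector from the start to the end of a lift of one traversal of $C$. Reversing the orientation replaces $\mu$ by $-\mu$. We say that $C$ \emph{winds} if $\mu\ne0$ and \emph{closes up} if $\mu=0$. In Proposition~\ref{prop:family}, with $a=1$ and $b=2$, the cycles in (a) wind: the paths in the proof advance by $2-1+2+1=4$ and $1+1=2$, so $\mu=(p,q)$ has $p+2q=n$. The cycle \eqref{eq:ladder} closes up, and for $t'=t$ it lifts to the boundary of a $1\times(m-1)$ rectangle.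

The function $\varphi$ is constant on each region of the plane cut out by the lifts of $C$, so we must find these regions. A winding cycle leaves the torus in one piece, and then $|\varphi|$ is constant.

\begin{lemma}\label{lem:wind}
If $C$ winds, then $|\varphi|=\frac12$ on every face.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph whose vertices are the $n$ face orbits, two orbits being adjacent if they are the left and right face orbits of an edge of $G$ not in $C$. We show that $\Gamma$ is connected.

Let $v$ be a lattice point. The lifts at $v$ of the outgoing and the incoming edge of $C$ at $\pi(v)$ split the four faces around $v$ into two arcs. Going counterclockwise from the outgoing edge to the incoming edge, we meet the \emph{left arc}, which begins with the left face of the outgoing edge and ends with the left face of the incoming edge. Continuing counterclockwise we meet the \emph{right arc}, from the right face of the incoming edge to the right face of the outgoing edge. Consecutive faces in an arc are separated by an edge that is not in $C$, so each arc lies in one component of $\Gamma$. In particular, the left face orbits of consecutive edges of $C$ lie in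 the same component. Going around $C$, we find a component $X$ that contains all left face orbits of edges of $C$, and hence all left arcs, and a component $Y$ that contains all right face orbits and all right arcs. Every face lies in an arc at each of its corners, so $X$ and $Y$ are the only components.

Suppose that $X\ne Y$. Let $S$ be the set of oriented edges of $G$ whose left face orbit is in $X$. The oriented edges with a given left face form the counterclockwise boundary of that face, and their displacements add up to $0$. So the displacements of the edges in $S$ add up to $0$. An edge not in $C$ has both face orbits in the same component, so it lies in $S$ with both orientations or with neither, and contributes $0$. An edge of $C$ lies in $S$ with the orientation of $C$, and not with the opposite orientation, whose left face orbit is in $Y$. So the sum is $\mu$, and $\mu=0$, a contradiction. Hence $X=Y$ and $\Gamma$ is connected.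

Adjacent vertices of $\Gamma$ have representatives separated by an edge of color other than $i,j$, so $|\varphi|$ takes the same value on them. Thus $|\varphi|$ is a constant $\rho$. Across an edge of color $i$, the value $\varphi$ changes by $\pm1$ and stays in $\{\rho,-\rho\}$, so $2\rho=1$.
\end{proof}

When $C$ closes up, it lifts to a polygon, and we use two facts about a simple closed polygon $P$ in the plane. By the \emph{Jordan curve theorem}, the complement of $P$ has exactly two components, a bounded one $D$ and an unbounded one $E$, each with boundary $P$; when $P$ is traversed counterclockwise, $D$ is on the left and $E$ is on the right of every side. By \emph{Pick's theorem}, if the corners of $P$ are lattice points, then $D$ has area $I+\frac B2-1$, where $I$ and $B$ are the numbers of lattice points in $D$ and on $P$. Since $C$ passes through every vertex of $G$, the number $I$ will be $0$ once we know that no translate of $P$ enters $D$.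

\begin{lemma}\label{lem:close}
If $C$ closes up, then $\varphi$ takes values in $\{0,\pm1\}$ and $N_{ij}=\frac n2-1$.
\end{lemma}

\begin{proof}
A lift of one traversal of $C$ is a closed lattice walk that contains exactly one point of each $L$-orbit of lattice points and exactly one edge of each $L$-orbit of edges of color $i$ or $j$. It is therefore a simple closed polygon $P$ with $B=n$. Let $D$ and $E$ be as above.

\emph{Step 1: for $0\ne\lambda\in L$ we have $P+\lambda\subseteq E$ and $D\cap(D+\lambda)=\emptyset$.} A common lattice point of $P$ and $P+\lambda$ would give two distinct points of $P$ in the same orbit. Two lattice edges that meet have a common end, so $P$ and $P+\lambda$ are disjoint, and the connected set $P+\lambda$ lies in $D$ or in $E$. Suppose that $P+\lambda\subseteq D$. The set $E\cup P$, the closure of $E$, is connected, unbounded and disjoint from $P+\lambda$, so it lies in $E+\lambda$. Taking complements gives $D+\lambda\subseteq D$, and then $D+k\lambda\subseteq D$ for all $k\ge1$, which is impossible because $D$ is bounded. So $P+\lambda\subseteq E$. Applying this to $-\lambda$ and translating by $\lambda$ gives $P\subseteq E+\lambda$. The set $E+\lambda$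 is open and $P$ is the boundary of $D$, so $D$ meets $E+\lambda$. As $D$ is connected and disjoint from $P+\lambda$, it lies in $E+\lambda$, and so it is disjoint from $D+\lambda$.

\emph{Step 2: $D$ contains exactly $\frac n2-1$ faces, and they lie in distinct orbits.} (A face is said to lie in $D$ if its interior does; the interior of a face misses $P$, so it lies in $D$ or in $E$.) Every lattice point lies on some $P+\lambda$, hence on $P$ or in $E$ by Step 1. So $I=0$, and Pick's theorem gives area $\frac n2-1$, which is the number of faces in $D$. They lie in distinct orbits by Step 1.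

\emph{Step 3: the jump of $\varphi$ across $P$ has constant sign.} Traverse $P$ counterclockwise, and consider the step from $D$ to $E$ across an edge $e$ traversed from $v$ to $v'$. This step goes to the right of the direction of travel, so $v'$ is on the left of the step. Hence $\varphi$ changes by $[c(e)=j]-[c(e)=i]$ if $v'$ is black and by the negative of this if $v'$ is white. From one edge of $P$ to the next, $c(e)$ alternates between $i$ and $j$, and $v'$ alternates between black and white. The two sign changes cancel, so the outward change is the same number $\delta\in\{1,-1\}$ for all edges of $P$. By \eqref{eq:translate}, the outward change across $P+\lambda$ is $\epsilon(\lambda)\delta$.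

\emph{Step 4: $\varphi$ is supported on the translates of $D$.} Define a function on the faces by
\[
\sigma=\delta\sum_{\lambda\in L}\epsilon(\lambda)\,\mathbf 1_{D+\lambda}.
\]
By Step 1 at most one term is nonzero at each face. We claim that $\varphi+\sigma$ is constant. An edge of color other than $i,j$ lies on no $P+\lambda$, so neither $\varphi$ nor $\sigma$ changes across it. An edge of color $i$ or $j$ lies on exactly one $P+\lambda$; going outward across it, $\varphi$ changes by $\epsilon(\lambda)\delta$, the term of $\sigma$ indexed by $\lambda$ changes by $-\epsilon(\lambda)\delta$, and the other terms do not change. This proves the claim. The odd vector $\tau$ determines the constant: $f+\tau$ lies in $D+\lambda+\tau$ exactly when $f$ lies in $D+\lambda$, and $\epsilon(\lambda+\tau)=-\epsilon(\lambda)$, so $\sigma(f+\tau)=-\sigma(f)$. The same holds for $\varphi$, so the constant equals its own negative and $\varphi=-\sigma$. Thus $\varphi=\pm1$ on the faces in the translates of $D$ and $\varphi=0$ elsewhere, and Step 2 gives $N_{ij}=\frac n2-1$.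
\end{proof}

The residues of Section~\ref{sec:residues} now decide which case occurs.

\begin{proposition}\label{prop:dichotomy}
Let $\{i,j\}$ be a Hamiltonian pair.
\begin{enumerate}
\item[(a)] If $i,j\in\{1,2,3\}$, then $\varphi_{ij}$ takes values in $\{0,\pm1\}$ and $N_{ij}=\frac n2-1$.
\item[(b)] If $j=4$, then $|\varphi_{i4}|=\frac12$ on every face.
\end{enumerate}
\end{proposition}

\begin{proof}
In (a), $\varphi_{ij}$ is integer-valued by Lemma~\ref{lem:residues}(b), so the cycle cannot wind by Lemma~\ref{lem:wind}, and Lemma~\ref{lem:close} applies. In (b), $\varphi_{i4}$ takes no integer value, so the cycle cannot close up by Lemma~\ref{lem:close}, and Lemma~\ref{lem:wind} applies.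
\end{proof}

\section{Counting faces}\label{sec:count}

The three pairs that avoid color $4$ determine $N_{12},N_{13},N_{23}$ one at a time. The three pairs that contain color $4$ determine their sum.

\begin{lemma}\label{lem:sum}
If $\{1,4\},\{2,4\},\{3,4\}$ are Hamiltonian, then $N_{12}+N_{13}+N_{23}=n$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:dichotomy}(b), each of $\varphi_{14},\varphi_{24},\varphi_{34}$ is $\pm\frac12$ at every face. By \eqref{eq:relations}, $|H_4|=\frac38$ where the three values are equal and $|H_4|=\frac18$ where they are not, and by \eqref{eq:halfH} each case occurs on exactly $n/2$ orbits. Now $\varphi_{ij}=\varphi_{i4}-\varphi_{j4}$. Where the three values are equal, $\varphi_{12},\varphi_{13},\varphi_{23}$ all vanish. Where they are not, two values are equal and the third is different, so exactly two of $\varphi_{12},\varphi_{13},\varphi_{23}$ are nonzero. Summing over the orbits gives $N_{12}+N_{13}+N_{23}=2\cdot\frac n2=n$.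
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In a P1F all six pairs are Hamiltonian. Proposition~\ref{prop:dichotomy}(a) and Lemma~\ref{lem:sum} give $3(\frac n2-1)=n$, that is, $n=6$.
\end{proof}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:sharp}]
Let $n\ge8$. By Theorem~\ref{thm:main}, $h\le5$. We assume $h=5$ and show that $n=8$. The colors $1,2,3$ play symmetric roles, so we may assume that the one pair that is not Hamiltonian is $\{1,2\}$ or $\{1,4\}$.

\emph{Case 1: the pair is $\{1,2\}$.} Lemma~\ref{lem:sum} and Proposition~\ref{prop:dichotomy}(a) give $N_{12}=n-2(\frac n2-1)=2$. The graph $G$ has $n$ edges of color $1$ or $2$. Across each of them $\varphi_{12}$ changes, so each is a side of a face orbit with $\varphi_{12}\ne0$. There are two such orbits, with four sides each, so $n\le8$.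

\emph{Case 2: the pair is $\{1,4\}$.} Lemma~\ref{lem:sum} does not apply, because Proposition~\ref{prop:dichotomy} says nothing about $\varphi_{14}$. We recover $\varphi_{14}$ from $\varphi_{14}=\varphi_{12}+\varphi_{24}$, at the price of the new values $\pm\frac32$, and we show that there are too few faces to surround a face with such a value.

By Proposition~\ref{prop:dichotomy}, $\varphi_{12},\varphi_{13},\varphi_{23}$ take values in $\{0,\pm1\}$, $N_{12}=N_{13}=N_{23}=\frac n2-1$, and $\varphi_{24},\varphi_{34}=\pm\frac12$. Consider the relation $\varphi_{12}+\varphi_{23}=\varphi_{13}$ at a face. If two terms vanish, so does the third, and the three terms cannot all be $\pm1$, by parity. So either all three vanish, and we say that the face has \emph{state} $0$, or exactly one of them, $\varphi_{ij}$, vanishes, and we say that the face has state $k$, where $\{i,j,k\}=\{1,2,3\}$. The state is constant on orbits; let $n_k$ be the number of orbits of state $k$. The function $\varphi_{ij}$ is nonzero exactly in the states $i$ and $j$, so $n_i+n_j=\frac n2-1$ for all three pairs. Therefore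
\[
n_1=n_2=n_3=\frac{n-2}4,\qquad n_0=n-3\cdot\frac{n-2}4=\frac{n+6}4 .
\]
The state determines $(\varphi_{14},\varphi_{24},\varphi_{34})$ almost completely. Since $\varphi_{23}=\varphi_{24}-\varphi_{34}$, we have $\varphi_{24}=\varphi_{34}$ in states $0,1$ and $\varphi_{24}=-\varphi_{34}$ in states $2,3$. Further, $\varphi_{14}=\varphi_{24}$ in states $0,3$, where $\varphi_{12}=0$; $\varphi_{14}=\varphi_{34}$ in state $2$, where $\varphi_{13}=0$; and $\varphi_{14}=\varphi_{24}\pm1$ in state $1$. With \eqref{eq:relations} this gives:
\[
\begin{array}{c|c|c}
\text{state}&(\varphi_{14},\varphi_{24},\varphi_{34})&|H_4|\\\hline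
0&\pm(\frac12,\frac12,\frac12)&\frac38\\[2pt]
1&\pm(-\frac12,\frac12,\frac12)\ \text{ or }\ \pm(\frac32,\frac12,\frac12)&\frac18\ \text{ or }\ \frac58\\[2pt]
2&\pm(\frac12,-\frac12,\frac12)&\frac18\\[2pt]
3&\pm(\frac12,\frac12,-\frac12)&\frac18
\end{array}
\]
Since $\frac58\equiv-\frac38\pmod1$, \eqref{eq:halfH} says that exactly $n/2$ orbits have $|H_4|\in\{\frac38,\frac58\}$. Of these, $n_0$ have $|H_4|=\frac38$. So the number of orbits with $|H_4|=\frac58$ is
\[
z=\frac n2-\frac{n+6}4=\frac{n-6}4,
\]
all of them have state $1$, and the number of orbits of state $1$ with $|H_4|=\frac18$ is $n_1-z=1$.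

As $n>6$, we have $z>0$, so there is a face $f=(x,y)$ with $|H_4(f)|=\frac58$. Replacing $f$ by $f+\tau$ if necessary, we have $H_4(f)=-\frac58$. The faces $(x+1,y)$ and $(x-1,y)$ lie in columns of the other parity, so by Lemma~\ref{lem:residues}(a) and the table they have $|H_4|=\frac18$. A step changes $H_4$ by $\pm\frac14$ across an edge of color $1,2,3$ and by $\pm\frac34$ across an edge of color $4$. From $-\frac58$ these changes lead to $-\frac38,-\frac78$ and to $\frac18,-\frac{11}8$, and only $\frac18$ has absolute value $\frac18$. So both vertical sides of $f$ have color $4$. The functions $\varphi_{12},\varphi_{13},\varphi_{23}$ do not change across them, so $(x+1,y)$ and $(x-1,y)$ have state $1$, as $f$ does, and $|H_4|=\frac18$. There is only one such orbit, so $(2,0)\in L$, that is, $2a=0$. This contradicts $a\ne-a$, and Case 2 does not occur.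

Hence $h=5$ and $n\ge8$ force $n=8$, and $h\le4$ for $n\ge10$.
\end{proof}

\begin{remark}
The example with $n=8$ and $s=(3,1,2,1)$ shows how Case 1 occurs. The cycles $F_c\cup F_4$ wind, so by Lemma~\ref{lem:wind} the color named $4$ in Section~\ref{sec:family} is the exceptional color. The pair that is not Hamiltonian is $\{2,3\}$, and by \eqref{eq:ladder} the union $F_2\cup F_3$ consists of the 4-cycles $u_0u_1w_1w_0$ and $u_2u_3w_3w_2$. These are the boundaries of two face orbits, and they use all eight edges of the two colors.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}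
\emph{Perfect 1-Factorisations of Circulants with Small Degree},
\texttt{http://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak v20i1p58/\allowbreak pdf}

\end{thebibliography}
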